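# Products of consecutive integers with bounded denominators: Beta moments, a Hankel determinant and a cubic Thue equation

## The pair (3, 8), computed by hand

Take $x=3$, $y=8$ and form quotients of products of consecutive integers, with one more factor upstairs than downstairs:
$$\frac{3\cdot4}{8}=\frac32,\qquad \frac{3\cdot4\cdot5}{8\cdot9}=\frac32\cdot\frac59=\frac56,\qquad \frac{3\cdot4\cdot5\cdot6}{8\cdot9\cdot10}=\frac56\cdot\frac6{10}=\frac12 .$$
There is a lot of cancellation: the third denominator could have been as large as $720$, yet all three denominators divide $6$. The next quotient is $\frac12\cdot\frac7{11}=\frac7{22}$, and now the prime $11$ enters.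

For comparison take $x=84$, $y=119$. Here $\frac{84\cdot 85}{119}=60$ and $60\cdot\frac{86}{120}=43$ are integers, and then $43\cdot\frac{87}{121}=\frac{3741}{121}$, in lowest terms because $3741=3\cdot29\cdot43$. Two integers in a row, and then a large denominator.

Every single pair has *some* common denominator. The interesting question is the reverse one. Fix the permitted denominator $c$ and the number $n$ of quotients. How many pairs can there be? The two examples suggest that two quotients are easy to control and that the third one puts up resistance. The question we shall answer, taken from "Integral Points On Variable Separated Curves", is this. Let $n\ge3$. Is it true that for every nonzero integer $c$ there are only finitely many pairs $(x,y)$ of positive integers with $y\ge x+2$ such that the $n$ numbers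
$$\frac{x(x+1)}{y},\ \frac{x(x+1)(x+2)}{y(y+1)},\ \dots,\ \frac{x(x+1)\cdots(x+n)}{y(y+1)\cdots(y+n-1)}$$
all have denominators, in lowest terms, that divide $c$?

The answer is yes. Let us fix notation.

**Notation.** For $k\ge1$ put
$$f_k=f_k(x,y)=\frac{x(x+1)\cdots(x+k)}{y(y+1)\cdots(y+k-1)},\qquad f_0=x,\qquad f_{-1}=y-1 .$$
The two extra values continue the obvious recursion backward:
$$f_k=f_{k-1}\cdot\frac{x+k}{y+k-1}\qquad(k\ge0). \tag{1}$$
The denominator of $f_k$ divides $c$ exactly when $cf_k\in\mathbb Z$, so the sign of $c$ is irrelevant and we assume $c\ge1$. Let $S_n(c)$ be the set of pairs of positive integers $(x,y)$ with $y\ge x+2$ and $cf_k(x,y)\in\mathbb Z$ for $1\le k\le n$. More conditions mean fewer pairs, so $S_{n+1}(c)\subseteq S_n(c)$. Our first example says $(3,8)\in S_3(6)$ and $(3,8)\notin S_4(6)$.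

**Theorem 1.** $S_3(c)$ is finite for every $c\ge1$. Hence $S_n(c)$ is finite for all $n\ge3$. Its elements are effectively computable.

**Theorem 2.**

1. ($n\ge3$ is optimal, even for $c=1$.) $S_2(1)$ is infinite.
2. ($y\ge x+2$ is optimal.) If $y=x$ or $y=x+1$, all $f_k(x,y)$ are integers.
3. (Explicit bounds.) Let $n\ge3$, $r=\lfloor(n+1)/2\rfloor$ and $(x,y)\in S_n(c)$. Then
$$c^{\,r+1}\prod_{j=1}^r j!\;>\;2^{r(r+1)}\,y^{(r+1)(r-2)/2}.$$
In particular $S_n(c)=\emptyset$ for $c\le3$, $n\ge3$. If $n\ge5$, then $y<\frac{\sqrt3}{32}c^2$. (On the other hand, $(3,8)\in S_3(6)$.)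
4. If $n\ge4$ and $(x,y)\in S_n(c)$, then $y<\frac3{16}c^4$.
5. $\#S_3(c)\ll_\varepsilon c^{3+\varepsilon}$ for each $\varepsilon>0$.
6. For each $c$ there is $n_0(c)$ with $S_n(c)=\emptyset$ for all $n\ge n_0(c)$.

## One quotient, two quotients, and small gaps

**The gap $y-x$.** If $y=x$, everything cancels except the last factor and $f_k=x+k$. If $y=x+1$, the denominator is $(x+1)\cdots(x+k)$ and $f_k=x$. Both are integers for every $k$, which is Theorem 2(2): without the condition $y\ge x+2$ there would be infinitely many pairs for every $n$ and $c$.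

The first permitted gap behaves differently at once. If $y=x+2$, then $x(x+1)=(x+2)(x-1)+2$, so $f_1=x-1+\frac{2}{x+2}$. If $cf_1\in\mathbb Z$, then $x+2$ divides $2c$. So on the line $y=x+2$ one quotient already leaves finitely many pairs.

**One quotient.** For $x\ge2$ take $y=x(x+1)$. Then $y\ge x+2$ and $f_1=1$. So $S_1(1)$ is infinite.

**Two quotients.** We need $y\mid x(x+1)$ and $y(y+1)\mid x(x+1)(x+2)$. The pair $(84,119)$ is one solution, and it belongs to an infinite family. This family proves Theorem 2(1), and we shall use it again as a test case.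

**Step 1: build candidates from a Pell equation.** The purpose is to arrange $y(y+1)=2x(x+1)$, because then $f_1=(y+1)/2$. Completing squares, this relation reads $(2y+1)^2-2(2x+1)^2=-1$. Define integers $X_j,Z_j$ by $X_j+Z_j\sqrt2=(1+\sqrt2)^{2j+1}$ for $j\ge0$. Taking norms gives $X_j^2-2Z_j^2=(-1)^{2j+1}=-1$. Multiplying by $(1+\sqrt2)^2=3+2\sqrt2$ gives
$$X_0=Z_0=1,\qquad X_{j+1}=3X_j+4Z_j,\qquad Z_{j+1}=2X_j+3Z_j .$$
The first pairs $(X_j,Z_j)$ are $(1,1),(7,5),(41,29),(239,169)$.

**Step 2: control parities.** The purpose is to make $(y+1)/2$ and $(x+2)/2$ integers. The recursion modulo $2$ shows that all $X_j,Z_j$ are odd. Modulo $4$ it gives $X_{j+1}\equiv-X_j$, so $X_j\equiv(-1)^j$. Since $2X_j\equiv2$, it also gives $Z_{j+1}\equiv2-Z_j$, so $Z_j\equiv1$ for all $j$. For odd $j\ge3$ put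
$$y=\frac{X_j-1}2,\qquad x=\frac{Z_j-1}2 .$$
As $X_j\equiv3$ and $Z_j\equiv1$ modulo $4$, $y$ is odd and $x$ is even.

**Step 3: check membership in $S_2(1)$.** We have $y(y+1)=\frac{X_j^2-1}4=\frac{2Z_j^2-2}4=2x(x+1)$. Hence $f_1=\frac{y+1}2\in\mathbb Z$, and by (1) $f_2=\frac{y+1}2\cdot\frac{x+2}{y+1}=\frac{x+2}2\in\mathbb Z$. Finally $X_j-Z_j=X_{j-1}+Z_{j-1}\ge4$, so $y-x=\frac{X_j-Z_j}2\ge2$. The $X_j$ increase strictly, so we obtain infinitely many pairs. The first, for $j=3$, is $(84,119)$. Theorem 2(1) is proved. $\square$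

## Size, and where the $2\times2$ determinant stops

The only thing we know about $f_1,\dots,f_n$ is that they have bounded denominators. A bounded denominator is useful when the number itself is small: a nonzero rational with denominator dividing $c$ is at least $1/c$ in absolute value, and only finitely many such rationals lie in a bounded interval. But the $f_k$ are not small. If $x\approx\lambda y$ with $0<\lambda<1$ fixed, then (1) gives $f_k\approx\lambda^{k+1}y$ for each fixed $k$, and this grows with $y$.

So we should combine the $f_k$ into something small. In this regime $f_{-1},f_0,f_1,\dots$ is close to a geometric progression, so the natural move is to cancel main terms with a $2\times2$ determinant: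
$$f_{-1}f_1-f_0^2=\frac{(y-1)x(x+1)}y-x^2=\frac{x\big[(y-1)(x+1)-xy\big]}y=\frac{x\,(y-1-x)}{y}.$$
The two products on the left have order $y^2$ when $x\approx\lambda y$, and the difference is about $\lambda(1-\lambda)y$. One power of $y$ has been gained, and one remains. This is the exact point at which the approach stops: the determinant has denominator dividing $c$ (it equals $x-f_1$, as we shall see), but it is unbounded. Along the family of the previous section it equals $x-f_1=\frac{Z_j-1}2-\frac{X_j+1}4=\frac{2Z_j-X_j-3}4$. Since $X_j<\sqrt2\,Z_j$, it exceeds $\frac{(2-\sqrt2)Z_j-3}4$, which tends to infinity. For $(84,119)$ it is $24$.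

More generally, no argument using only $f_1$ and $f_2$ can succeed, because $S_2(1)$ is infinite. The number $f_3$ must enter. The next determinant in line is
$$\Delta=\det\begin{pmatrix} f_{-1}&f_0&f_1\\ f_0&f_1&f_2\\ f_1&f_2&f_3\end{pmatrix},$$
and it uses exactly $f_{-1},\dots,f_3$. For $(3,8)$ we compute
$$\det\begin{pmatrix}7&3&\frac32\\[2pt]3&\frac32&\frac56\\[2pt]\frac32&\frac56&\frac12\end{pmatrix}
=7\Big(\frac34-\frac{25}{36}\Big)-3\Big(\frac32-\frac54\Big)+\frac32\Big(\frac52-\frac94\Big)=\frac7{18}-\frac34+\frac38=\frac1{72}.$$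
This is tiny and positive, and its denominator divides $6^3=216$, since $216\cdot\frac1{72}=3$. Both smallness and positivity have one explanation: the $f_k$ are moments.

## The quotients are moments of a Beta distribution

**Notation.** Write $(z)_k=z(z+1)\cdots(z+k-1)$, with $(z)_0=1$. For $(x,y)$ positive integers with $y\ge x+2$ put
$$a=x\ge1,\qquad b=y-1-x\ge1,\qquad s=a+b=y-1 .$$
For $(3,8)$ this gives $a=3$, $b=4$, $s=7$. The hypothesis $y\ge x+2$ is exactly $b\ge1$.

**Definition (Beta measure).** Let $B(p,q)=\int_0^1t^{p-1}(1-t)^{q-1}dt$, which for positive integers equals $\frac{(p-1)!\,(q-1)!}{(p+q-1)!}$. Let $\mu_{a,b}$ be the probability measure $t^{a-1}(1-t)^{b-1}dt/B(a,b)$ on $[0,1]$, and let $M_k=\int t^k\,d\mu_{a,b}$ be its moments.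

Then $M_k=B(a+k,b)/B(a,b)=(a)_k/(s)_k$, and therefore
$$f_{k-1}=s\,M_k\qquad(k\ge0). \tag{2}$$
Indeed $sM_0=s=y-1=f_{-1}$, and for $k\ge1$ we have $s\,(a)_k/(s)_k=(a)_k/(s+1)_{k-1}=f_{k-1}$, since $s+1=y$. For $(3,8)$: $7M_1=7\cdot\frac37=3=f_0$ and $7M_2=7\cdot\frac{3\cdot4}{7\cdot8}=\frac32=f_1$.

**Definition (Hankel determinant, Gram determinant).** A Hankel determinant is one of the form $\det(h_{i+j})_{0\le i,j\le r}$. When $h_k=\int t^k\,d\mu$, the matrix is the Gram matrix of $1,t,\dots,t^r$ in $L^2(\mu)$, because $\int t^i\,t^j\,d\mu=h_{i+j}$. For $r=1$ and a probability measure this determinant is $M_2-M_1^2$, the variance. With $a=3$, $b=4$ it is $\frac3{14}-\frac9{49}=\frac3{98}$.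

Here is the heuristic that tells us which determinant to take. The measure $\mu_{a,b}$ has standard deviation at most of order $y^{-1/2}$, so the best monic approximations to zero of degree $j$ should have squared norm of order at most $y^{-j}$. The determinant of size $r+1$ is then $s^{r+1}$ times a product of order $y^{-(1+2+\dots+r)}$, so it has order at most
$$y^{(r+1)-r(r+1)/2}=y^{(r+1)(2-r)/2}.$$
The exponent is $1$ for $r=1$, which is our failed attempt, then $0$ for $r=2$, and negative for $r\ge3$. The following lemma makes this precise with exact formulas.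

**Lemma 1.** $\displaystyle\det(M_{i+j})_{0\le i,j\le r}=\prod_{j=0}^rN_j$, where
$$N_j=\frac{j!\,(a)_j\,(b)_j}{(s)_{2j}\,(s+j-1)_j}>0. \tag{3}$$
Moreover
$$N_j\le\frac{j!}{(4y)^j}. \tag{4}$$

**Step 1: reduce the determinant to norms of orthogonal polynomials.** Suppose $p_0,\dots,p_r$ are polynomials, $p_j$ monic of degree $j$, pairwise orthogonal in $L^2(\mu_{a,b})$. The $p_j$ are obtained from $1,t,\dots,t^r$ by a matrix $T$ that is lower triangular with $1$'s on the diagonal. The Gram matrix of the $p_j$ is $T\,(M_{i+j})\,T^{\mathsf T}$, which has the same determinant as $(M_{i+j})$, and it is diagonal with entries $\|p_j\|^2$. So $\det(M_{i+j})=\prod_{j=0}^r\|p_j\|^2$, and we must find the $p_j$ and show $\|p_j\|^2=N_j$.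

**Step 2: write down the $p_j$.** The purpose is an explicit formula that can be integrated by parts. With $w=t^{a-1}(1-t)^{b-1}$ and $g_j=t^{a+j-1}(1-t)^{b+j-1}$ put
$$p_j=\frac{(-1)^j}{(s+j-1)_j}\,w^{-1}\frac{d^jg_j}{dt^j}.$$
For $j=0$ the factor $(s-1)_0$ is $1$ and $p_0=1$. For $j=1$ we get $p_1=-\frac1s\big(a(1-t)-bt\big)=t-\frac as$, as it must be.

*Polynomial of degree at most $j$.* By Leibniz, $d^jg_j/dt^j$ is a sum over $0\le i\le j$ of constants times
$$t^{a+j-1-i}\,(1-t)^{b+j-1-(j-i)}=w\cdot t^{j-i}(1-t)^i .$$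
Dividing by $w$ leaves a combination of the polynomials $t^{j-i}(1-t)^i$.

*Monic.* Since $a,b$ are positive integers, $g_j$ is a polynomial with leading term $(-1)^{b+j-1}t^{s+2j-2}$. As $\frac{d^j}{dt^j}t^{s+2j-2}=(s+2j-2)\cdots(s+j-1)\,t^{s+j-2}=(s+j-1)_j\,t^{s+j-2}$, the $j$-th derivative has leading term $(-1)^{b+j-1}(s+j-1)_j\,t^{s+j-2}$. The leading term of $w$ is $(-1)^{b-1}t^{s-2}$. The quotient has leading term $(-1)^j(s+j-1)_j\,t^j$, and the prefactor turns this into $t^j$.

**Step 3: orthogonality and norms.** The purpose is to compute $\int q\,p_jw\,dt$ for a polynomial $q$. Integrate by parts $j$ times: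
$$\int_0^1q\,p_j\,w\,dt=\frac{(-1)^j}{(s+j-1)_j}\int_0^1q\,\frac{d^jg_j}{dt^j}\,dt=\frac1{(s+j-1)_j}\int_0^1q^{(j)}g_j\,dt .$$
The boundary terms contain derivatives of $g_j$ of order at most $j-1$. They vanish because $g_j$ has zeros of order $a+j-1\ge j$ at $0$ and $b+j-1\ge j$ at $1$. If $\deg q<j$, the right side is $0$, so the $p_j$ are pairwise orthogonal. Since $p_j-t^j$ has degree less than $j$,
$$\int_0^1p_j^2\,w\,dt=\int_0^1t^jp_j\,w\,dt=\frac{j!\,B(a+j,b+j)}{(s+j-1)_j}.$$
Divide by $B(a,b)$ and use $B(a+j,b+j)/B(a,b)=(a)_j(b)_j/(s)_{2j}$. The result is $N_j$, which proves (3) and the determinant formula. Every factor is positive because $s\ge2$.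

**Step 4: the upper bound.** The purpose is to see the decay in $y$. By the inequality of arithmetic and geometric means, $(a+i)(b+i)\le(s+2i)^2/4$. Write $(s)_{2j}=\prod_{i=0}^{j-1}(s+2i)(s+2i+1)$ and $(s+j-1)_j=\prod_{i=0}^{j-1}(s+j-1+i)$. Then
$$N_j\le\frac{j!}{4^j}\prod_{i=0}^{j-1}\frac{(s+2i)^2}{(s+2i)(s+2i+1)(s+j-1+i)}\le\frac{j!}{4^j}\prod_{i=0}^{j-1}\frac1{s+2i+1}\le\frac{j!}{(4y)^j}.$$
The middle inequality holds because $s+2i\le s+j-1+i$ for $i\le j-1$, and the last because $s+1=y$. $\square$

## Small positive numbers with bounded denominator: $c\le3$ and $n\ge5$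

Let $\Delta_r=\det(f_{i+j-1})_{0\le i,j\le r}$. By (2) and Lemma 1, $\Delta_r=s^{r+1}\prod_{j=0}^rN_j>0$. The entries are $f_{-1},\dots,f_{2r-1}$, and $f_{-1},f_0$ are integers. So if $(x,y)\in S_n(c)$ and $2r-1\le n$, multiplying each of the $r+1$ rows by $c$ produces an integer matrix. Using $N_0=1$, $s<y$ and (4), we get
$$c^{r+1}\Delta_r\in\mathbb Z_{>0},\qquad \Delta_r<y^{r+1}\prod_{j=1}^r\frac{j!}{(4y)^j}=\frac{\prod_{j=1}^rj!}{2^{r(r+1)}}\;y^{(r+1)(2-r)/2}. \tag{5}$$
The exponents are those of the heuristic, since $4^{1+2+\dots+r}=2^{r(r+1)}$.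

**Proof of Theorem 2(3).** Let $n\ge3$ and $r=\lfloor(n+1)/2\rfloor$, so $2r-1\le n$. By (5), $1\le c^{r+1}\Delta_r$, and inserting the upper bound gives
$$c^{r+1}\prod_{j=1}^rj!>2^{r(r+1)}y^{(r+1)(r-2)/2}.$$
For $n\ge3$ we have $S_n(c)\subseteq S_3(c)$. The case $r=2$ reads $2c^3>64$, i.e. $c^3>32$, so $c\ge4$ whenever $S_3(c)\ne\emptyset$. Hence $S_n(c)=\emptyset$ for $c\le3$. For $n\ge5$ use $S_n(c)\subseteq S_5(c)$ and $r=3$. Since $1!\,2!\,3!=12$, we get $12c^4>2^{12}y^2$, that is $y<\frac{2\sqrt3}{64}c^2=\frac{\sqrt3}{32}c^2$. The values $\frac32,\frac56,\frac12$ computed at the start give $(3,8)\in S_3(6)$. $\square$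

So for $n\ge5$ finiteness is already done, since $x<y$ and $y$ is bounded. For $n=3$ and $n=4$ only the critical case $r=2$ is available.

## Three quotients: the singular cubic behind $\Delta_2$

Write $\Delta=\Delta_2$. From (3),
$$N_1=\frac{ab}{s^2(s+1)},\qquad N_2=\frac{2a(a+1)b(b+1)}{s(s+1)^2(s+2)^2(s+3)},$$
and so
$$\Delta=s^3N_1N_2=\frac{2a^2b^2(a+1)(b+1)}{(s+1)^3(s+2)^2(s+3)},\qquad 0<\Delta<\frac1{32}, \tag{6}$$
the bound being (5) for $r=2$. For $(3,8)$ the formula gives $\frac{2\cdot9\cdot16\cdot4\cdot5}{8^3\cdot9^2\cdot10}=\frac{5760}{414720}=\frac1{72}$, in agreement with the direct computation.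

For $(x,y)\in S_3(c)$ the number $c^3\Delta$ is an integer between $1$ and $c^3/32$. Thus $\Delta$ takes only finitely many values. That does not bound $y$, and this is the second obstacle: each fixed value of $\Delta$ cuts out a curve, and we must show that it carries only finitely many of our pairs. The right coordinates make the curve simple.

**Step 1: find good coordinates.** The purpose is to write $\Delta$ in terms of two quantities only. Put
$$Q=\frac{ab}y,\qquad Y=y+1 .$$
Since $a+b=y-1$, we have $(a+1)(b+1)=ab+y=y(Q+1)$, and $a^2b^2=Q^2y^2$. The denominator in (6) is $y^3Y^2(Y+1)$. Hence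
$$\Delta=\frac{2Q^2(Q+1)}{Y^2(Y+1)}. \tag{7}$$
Here $Q$ is the $2\times2$ determinant met earlier. Since $a+1=y-b$, we have $f_1=\frac{a(y-b)}y=a-Q$, so $cQ\in\mathbb Z$ whenever $cf_1\in\mathbb Z$ (we shall need this for $n=4$). Also $ab\le s^2/4$ gives
$$0<Q\le\frac{(y-1)^2}{4y}<Y.$$

**Step 2: fix one curve.** The purpose is to reduce to a single cubic equation. Let $(x,y)\in S_3(c)$. By (5) and (6), $\Delta=\rho/c^3$ with an integer $\rho$ satisfying $1\le\rho<c^3/32$. There are finitely many $\rho$, so we fix one. Put $A=2c^3$, so that $0<\rho<A$. By (7),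
$$A\,Q^2(Q+1)=\rho\,Y^2(Y+1). \tag{8}$$

**Step 3: parametrize the curve.** The cubic (8) has no terms of degree less than $2$, so it is singular at $Q=Y=0$. A line through the origin meets it in only one further point, and the slope $Q/Y$ is a parameter. Write $Q/Y=u/v$ in lowest terms with $u,v\ge1$. Since $0<Q<Y$, we have $u\ne v$. Substituting $Q=uY/v$ in (8) and multiplying by $v^3/Y^2$ gives
$$Au^2(uY+v)=\rho v^3(Y+1),$$
that is,
$$Y\cdot F=v\,G,\qquad F=Au^3-\rho v^3,\qquad G=\rho v^2-Au^2. \tag{9}$$
For $(3,8)$ with $c=6$: $\rho=3$, $A=432$, $Q=\frac{12}8=\frac32$, $Y=9$, so $u/v=\frac16$. Then $F=432-648=-216$ and $G=108-432=-324$, and indeed $9\cdot(-216)=6\cdot(-324)$.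

*Only rationality has been used so far, and it is not enough.* For any coprime $u,v$ with $F\ne0$, the point $Y=vG/F$, $Q=uG/F$ is a rational point on (8), so the curve has infinitely many rational points. What we know in addition is that $Y$ is an *integer*. So $F$ must divide $vG$. We now show that this is very restrictive, because $F$ and $vG$ have almost no common factors.

**Step 4: $F\ne0$.** This is needed so that (9) determines $Y$ and the divisors below are meaningful. If $F=0$, then $vG=0$ by (9), so $G=0$. Then $\rho v^3=Au^3$ and $\rho v^2=Au^2$, and dividing gives $v=u$, a contradiction.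

**Step 5: $F$ divides $N:=A^2\rho(A-\rho)$, which is nonzero.** The purpose is to confine $F$ to a finite list depending only on $c$ and $\rho$. Nonvanishing holds because $0<\rho<A$. Since $Y\in\mathbb Z$, we have $F\mid vG$. Let $d=\gcd(F,v)$. Then $F/d$ is coprime to $v/d$ and divides $(v/d)G$, so $F/d$ divides $G$; it also divides $F$. Hence
$$F\ \Big|\ \gcd(F,v)\cdot\gcd(F,G).$$

*The factor $\gcd(F,v)$.* It divides $F+\rho v^3=Au^3$. It divides $v$, so it is coprime to $u$. Hence it divides $A$.

*The factor $g=\gcd(F,G)$.* It divides the two combinations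
$$F+vG=Au^2(u-v),\qquad F+uG=\rho v^2(u-v).$$
So $g$ divides $(u-v)\gcd(Au^2,\rho v^2)$. Now $\gcd(Au^2,\rho v^2)$ divides $\gcd(A\rho u^2,A\rho v^2)=A\rho$, because $\gcd(u,v)=1$. Therefore $g\mid A\rho(u-v)$. As also $g\mid A\rho\,g$, we get $g\mid A\rho\cdot\gcd(g,u-v)$. It remains to bound $\gcd(g,u-v)$. This number divides both $G$ and $u-v$. Modulo $u-v$ we have $u\equiv v$, so $G\equiv(\rho-A)v^2$. Since $\gcd(v,u-v)=\gcd(v,u)=1$, the number $\gcd(g,u-v)$ divides $A-\rho$. Thus $g\mid A\rho(A-\rho)$.

Multiplying the two bounds, $F\mid A\cdot A\rho(A-\rho)=N$. So $(u,v)$ is a coprime solution of one of the finitely many equations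
$$Au^3-\rho v^3=m,\qquad m\mid N,\ m\ne0. \tag{10}$$
In the example, $m=-216$, and $-216$ divides $N=432^2\cdot3\cdot429$.

**Step 6: each equation (10) has finitely many solutions.** We recall the theorem that does this.

**Theorem (Thue).** Let $\Phi(U,V)$ be a homogeneous polynomial with integer coefficients, of degree at least $3$ and irreducible over $\mathbb Q$, and let $m\ne0$ be an integer. Then $\Phi(u,v)=m$ has only finitely many integer solutions.

This is A. Thue, *J. reine angew. Math.* 135 (1909). By A. Baker, *Phil. Trans. Roy. Soc. A* 263 (1968), the solutions are effectively computable. An example is $U^3-2V^3=m$. The condition on the degree matters: $U^2-2V^2=-1$ has the infinitely many solutions $(X_j,Z_j)$ used for two quotients.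

*Case 1: $\rho/A$ is not the cube of a rational number.* A cubic form that is reducible over $\mathbb Q$ has a linear factor with rational coefficients. A linear factor of $AU^3-\rho V^3$ must involve $U$, because the coefficient of $V^3$ is nonzero and so is that of $U^3$; it would thus give a rational number $\theta$ with $A\theta^3=\rho$. This is excluded, so the form is irreducible and Thue's theorem applies to each $m$. (The example is of this type: $\rho/A=\frac1{144}$, and (10) for $m=-216$ is $144u^3-v^3=-72$, with the solution $(1,6)$.)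

*Case 2: $\rho/A=(e/f)^3$ with coprime $e,f\ge1$.* Thue's theorem is not available, but the form factors. From $\rho f^3=Ae^3$ and $\gcd(e^3,f^3)=1$ we get $f^3\mid A$. So $A=hf^3$ and $\rho=he^3$ with an integer $h\ge1$. Equation (10) reads
$$h\,(fu-ev)(f^2u^2+efuv+e^2v^2)=m .$$
So $l:=fu-ev$ is one of the finitely many divisors of $m$, of either sign, and $l\ne0$. Substituting $ev=fu-l$ turns the quadratic factor into $f^2u^2+fu(fu-l)+(fu-l)^2$, and we obtain
$$h\,l\,(3f^2u^2-3flu+l^2)=m .$$
For fixed $l$ this is a quadratic equation for $u$ with nonzero leading coefficient $3hlf^2$. So there are at most two $u$, and then $v=(fu-l)/e$ is determined.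

**Step 7: recover $(x,y)$ from $(u,v)$.** The purpose is to transfer finiteness back. By (9) and Step 4, $Y=vG/F$ is determined by $(u,v)$, hence so are $y=Y-1$ and $Q=uY/v$. Since $a+b=y-1$ and $ab=Qy$, the number $x=a$ is a root of
$$z^2-(y-1)z+Qy .$$
So each $(u,v)$ gives at most two pairs $(x,y)$.

For each of the finitely many $\rho$ there are finitely many $m$, for each $m$ finitely many $(u,v)$, and for each $(u,v)$ at most two $(x,y)$. Hence $S_3(c)$ is finite. All these lists are effectively computable, by Baker's theorem in Case 1 and by elementary means in Case 2, and for each candidate $(x,y)$ membership in $S_n(c)$ is a direct check. Since $S_n(c)\subseteq S_3(c)$ for $n\ge3$, Theorem 1 is proved. $\blacksquare$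

## Counting the solutions of the Thue equations

**Proof of Theorem 2(5).** We follow the previous section and count at each stage.

**Step 1: count the parameters.** The purpose is to see where the exponent $3$ comes from. There are fewer than $c^3/32$ values of $\rho$. For each one, $N=4c^6\rho(2c^3-\rho)$ is bounded by a polynomial in $c$. By the standard divisor bound it has $O_\varepsilon(c^\varepsilon)$ divisors $m$, counting both signs.

**Step 2: count the pairs $(u,v)$ for each $m$.** In Case 1 we use the theorem of Bombieri–Schmidt (*On Thue's equation*, Invent. Math. 88 (1987)): for an irreducible integral binary form $\Phi$ of degree $d\ge3$, the number of primitive solutions of $|\Phi|=m$ (with $m\ge1$) is at most $C\,d^{\,1+\omega(m)}$, with $C$ absolute and $\omega(m)$ the number of distinct primes dividing $m$. Applied with $|m|$ and $d=3$, it bounds the number of coprime $(u,v)$ by $C\,3^{1+\omega(m)}$. Since $2^{\omega(m)}$ is at most the number $\tau(|m|)$ of positive divisors of $m$, we have $3^{\omega(m)}\le4^{\omega(m)}\le\tau(|m|)^2\ll_\varepsilon c^\varepsilon$.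 In Case 2 there are at most two pairs $(u,v)$ for each divisor $l$ of $m$, again $O_\varepsilon(c^\varepsilon)$.

**Step 3: multiply.** Each $(u,v)$ yields at most two pairs $(x,y)$. As $\varepsilon$ is arbitrary, $\#S_3(c)\ll_\varepsilon c^{3+\varepsilon}$. $\square$

## Four quotients: a second determinant and a reflection

With $f_4$ available we can form another $3\times3$ Hankel determinant. Comparing it with $\Delta$ replaces Thue's theorem by a single divisibility.

**Proof of Theorem 2(4).** Since $S_n(c)\subseteq S_4(c)$ for $n\ge4$, let $(x,y)\in S_4(c)$.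

**Step 1: the shifted determinant.** The purpose is a second integer comparable with $c^3\Delta$. Let $H'=\det(f_{i+j})_{0\le i,j\le2}$. Its entries are $f_0,\dots,f_4$, so $c^3H'\in\mathbb Z$. We have $f_k=(a)_{k+1}/(s+1)_k=a\,(a+1)_k/(s+1)_k$, which is $a$ times the $k$-th moment of $\mu_{a+1,b}$. So by Lemma 1, $H'$ is $a^3$ times the product $N_1N_2$ for the parameters $(a+1,b)$, whose sum is $s+1$. For $(a,b)$ that product is
$$N_1N_2=\frac{2a^2b^2(a+1)(b+1)}{s^3(s+1)^3(s+2)^2(s+3)} .$$
Replacing $a$ by $a+1$ and $s$ by $s+1$, multiplying by $a^3$ and comparing with (6) gives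
$$H'=\frac{2a^3(a+1)^2(a+2)\,b^2(b+1)}{(s+1)^3(s+2)^3(s+3)^2(s+4)}=\Delta\cdot\frac{a(a+1)(a+2)}{(s+2)(s+3)(s+4)} .$$

**Step 2: reflect $t\mapsto1-t$.** The purpose is to obtain the same statement with $a$ and $b$ interchanged. Interchanging $a$ and $b$ replaces $(x,y)$ by $(b,y)$, which satisfies $y\ge b+2$ because $a\ge1$. By (2) for the pair $(b,y)$ and the substitution $t\mapsto1-t$,
$$f_k(b,y)=s\int(1-t)^{k+1}d\mu_{a,b}=\sum_{i=0}^{k+1}(-1)^i\binom{k+1}i f_{i-1}(x,y),$$
an integral combination of $f_{-1},\dots,f_k$. Hence $cf_k(b,y)\in\mathbb Z$ for $1\le k\le4$, and $(b,y)\in S_4(c)$. (Check with $(3,8)$, where $b=4$: $f_1(4,8)=\frac{20}8=\frac52$, and $7-2\cdot3+\frac32=\frac52$.) Since $\Delta$ is symmetric in $a$ and $b$, the number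
$$H''=\Delta\cdot\frac{b(b+1)(b+2)}{(s+2)(s+3)(s+4)}$$
satisfies $c^3H''\in\mathbb Z$.

**Step 3: combine into an identity for $ab$.** The purpose is to express the symmetric quantity $H'+H''$ through $ab$ and $y$. Put $\rho=c^3\Delta$ and $\Sigma=c^3(H'+H'')$, both positive integers, and $\gamma=\Sigma/\rho$. Let $\alpha=a+1$, $\beta=b+1$, $w=s+3$, so that $\alpha+\beta=s+2=w-1$. Then $a(a+1)(a+2)=\alpha^3-\alpha$, likewise for $b$, and $(s+2)(s+3)(s+4)=w^3-w$. Hence
$$\gamma(w^3-w)=\alpha^3+\beta^3-(\alpha+\beta)=(w-1)^3-3\alpha\beta(w-1)-(w-1).$$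
Dividing by $w-1$ gives $\gamma w(w+1)=w^2-2w-3\alpha\beta$, i.e. $3\alpha\beta=w^2-2w-\gamma w(w+1)$. Moreover $ab=\alpha\beta-(s+1)=\alpha\beta-w+2$, and $w=y+2$. So
$$3ab=(w-2)(w-3)-\gamma w(w+1)=y(y-1)-\gamma(y+2)(y+3). \tag{11}$$
Check with $(3,8)$: $\gamma=\frac{60+120}{9\cdot10\cdot11}=\frac2{11}$, and $8\cdot7-\frac2{11}\cdot10\cdot11=36=3\cdot12$.

**Step 4: bound $\Sigma$.** The purpose is to have an upper bound ready for the divisibility in Step 5. Since $ab>0$, (11) gives $\gamma<\frac{y(y-1)}{(y+2)(y+3)}<1$. With (6), $\Sigma<\rho<c^3/32$.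

**Step 5: read off a divisibility by $y$.** The purpose is to bound $y$. Since $cQ\in\mathbb Z$, write $ab=Qy=qy/c$ with $q\in\mathbb Z$. Multiplying (11) by $c\rho$ and using $\rho\gamma=\Sigma$,
$$3\rho q\,y=c\rho\,y(y-1)-c\Sigma\,(y^2+5y+6).$$
All terms except $6c\Sigma$ are visibly multiples of $y$, so $y\mid6c\Sigma$. As $\Sigma>0$,
$$y\le6c\Sigma<6c\cdot\frac{c^3}{32}=\frac3{16}c^4 .\qquad\square$$

## Many quotients: why $S_n(c)$ eventually becomes empty

**Proof of Theorem 2(6).**

**Step 1: a single pair is eventually excluded.** The purpose is to show that $f_k$ becomes too small to have denominator dividing $c$. For fixed $(x,y)$ with $b=y-1-x\ge1$, (1) gives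
$$\frac{f_k}{f_{k-1}}=\frac{x+k}{y+k-1}=1-\frac b{y+k-1}\qquad(k\ge1).$$
All $f_k$ are positive, and $1-z\le e^{-z}$ yields $f_k\le x\exp\big(-\sum_{i=1}^k\frac b{y+i-1}\big)$. The sum diverges as $k\to\infty$, so $f_k\to0$. Hence $0<cf_k<1$ for all large $k$, and $(x,y)\notin S_k(c)$ for all large $k$.

**Step 2: all pairs at once.** The purpose is to make this uniform. By Theorem 1, $S_3(c)$ is finite. For $n\ge3$ we have $S_n(c)\subseteq S_3(c)$, and each of the finitely many elements of $S_3(c)$ is missing from $S_n(c)$ once $n$ is large enough. So there is $n_0(c)$ with $S_n(c)=\emptyset$ for all $n\ge n_0(c)$. $\blacksquare$
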